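\title{The lattice of Fitting classes of finite groups is not modular}

\begin{abstract}
We show that the modular law fails in the lattice of all Fitting classes of finite groups. For the class $\mathfrak X$ of groups with no composition factor $A_5$ we construct Fitting classes $\mathfrak F\subseteq\mathfrak H$ with $\mathfrak F\vee(\mathfrak X\cap\mathfrak H)\neq(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$; the law also fails for three classes each generated by one group. More strongly, the power set of $\mathbb N$ embeds in the lattice so that all its images have the same meet and the same join with $\mathfrak X$. The law does hold whenever $\mathfrak F\vee\mathfrak X$ is reached by one normal product followed by passage to a subnormal subgroup. The counterexample uses two such rounds, and its classes are defined by comparing the outer automorphisms that a group induces on pairs of simple sections.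
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite. A class of groups $\mathfrak F$, closed under isomorphism, is a \emph{Fitting class} if
\begin{enumerate}
\item[(i)] $G\in\mathfrak F$ and $N\trianglelefteq G$ imply $N\in\mathfrak F$;
\item[(ii)] $G=MN$ with $M,N\trianglelefteq G$ and $M,N\in\mathfrak F$ implies $G\in\mathfrak F$.
\end{enumerate}
By (i) a Fitting class is closed under subnormal subgroups, and by (ii) under finite direct products. An intersection of Fitting classes is a Fitting class, so every collection of groups lies in a smallest one, the class $\operatorname{Fit}(\cdot)$ that it generates. Ordered by inclusion, the Fitting classes form a lattice with meet $\mathfrak F\cap\mathfrak H$ and join $\mathfrak F\vee\mathfrak H=\operatorname{Fit}(\mathfrak F\cup\mathfrak H)$. The \emph{modular law} for this lattice is the statement that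
\begin{equation}\label{eq:modular}
\mathfrak F\vee(\mathfrak X\cap\mathfrak H)=(\mathfrak F\vee\mathfrak X)\cap\mathfrak H
\qquad\text{for all Fitting classes }\mathfrak F,\mathfrak H,\mathfrak X\text{ with }\mathfrak F\subseteq\mathfrak H .
\end{equation}
The inclusion $\subseteq$ holds in every lattice, because $\mathfrak F$ and $\mathfrak X\cap\mathfrak H$ both lie in the right-hand side. The question, posed in \cite{MP}, is whether \eqref{eq:modular} holds.

There are good reasons to guess that it does. The two axioms say that in every group $G$ the product $G_{\mathfrak F}$ of all normal subgroups belonging to a nonempty Fitting class $\mathfrak F$ again belongs to $\mathfrak F$. This largest normal $\mathfrak F$-subgroup is the \emph{$\mathfrak F$-radical}, and it determines the class: $G\in\mathfrak F$ if and only if $G_{\mathfrak F}=G$. Meets of classes correspond to intersections of radicals, $G_{\mathfrak F\cap\mathfrak H}=G_{\mathfrak F}\cap G_{\mathfrak H}$, since the right-hand side is normal in both radicals. Subgroups satisfy Dedekind's identity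
\[
A(B\cap C)=AB\cap C\qquad (A\le C),
\]
so the normal subgroups of a group form a modular lattice. If joins of classes corresponded to products of radicals, \eqref{eq:modular} would be Dedekind's identity for $G_{\mathfrak F}$, $G_{\mathfrak X}$, $G_{\mathfrak H}$. The simplest classes behave this way: the nilpotent $\pi$-groups, for a set of primes $\pi$, form a Fitting class $\mathfrak N_\pi$, and since a nilpotent group is the direct product of its Sylow subgroups, $\mathfrak N_\pi\vee\mathfrak N_\sigma=\mathfrak N_{\pi\cup\sigma}$ and $\mathfrak N_\pi\cap\mathfrak N_\sigma=\mathfrak N_{\pi\cap\sigma}$. Neighboring lattices point the same way. The modular law holds in the lattice of all formations of finite groups (Skiba), that is, of classes closed under quotients and under passing from $G/M$ and $G/N$ to $G/(M\cap N)$; and the lattice of all Schunck classes of finite groups is distributive (Sel'kin). Neither result is used below.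

Joins, however, do not correspond to products of radicals.

\begin{example}\label{ex:dihedral}
Let $\mathfrak F$ be the class of $\{2,3\}$-groups and $\mathfrak X$ the class of $\{2,5\}$-groups; both are Fitting classes because $|MN|$ divides $|M|\,|N|$. Let $A\in\mathfrak F$ and $B\in\mathfrak X$ be the dihedral groups of orders $6$ and $10$, and let $G\le A\times B$ consist of the pairs whose entries are both rotations or both reflections. Then $G$ has index $2$ in $A\times B$, so $G\in\mathfrak F\vee\mathfrak X$. It is dihedral of order $30$, and its proper normal subgroups lie in $C_{15}$: a normal subgroup containing a reflection $t$ contains $[x,t]=x^{-2}$ for all $x\in C_{15}$, hence all of $C_{15}$. So $G_{\mathfrak F}=C_3$, $G_{\mathfrak X}=C_5$, and $G_{\mathfrak F}G_{\mathfrak X}=C_{15}\ne G=G_{\mathfrak F\vee\mathfrak X}$.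
\end{example}

Diagonal subgroups of index $2$ of this kind are also the source of the counterexample. Our results are the following.

\begin{theorem}\label{thm:main}
There are Fitting classes $\mathfrak F\subseteq\mathfrak H$ and $\mathfrak X$ with $\mathfrak X\cap\mathfrak H\subseteq\mathfrak F$ and $(\mathfrak F\vee\mathfrak X)\cap\mathfrak H\not\subseteq\mathfrak F$. Hence
\[
\mathfrak F\vee(\mathfrak X\cap\mathfrak H)=\mathfrak F\subsetneq(\mathfrak F\vee\mathfrak X)\cap\mathfrak H ,
\]
and the modular law fails in the lattice of all Fitting classes of finite groups. One may take $\mathfrak X$ to be the class of all groups with no composition factor $A_5$. The law also fails for three suitable Fitting classes each generated by one group.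
\end{theorem}

\begin{theorem}\label{thm:embedding}
Let $\mathfrak X$ be the class of all groups with no composition factor $A_5$. There is an order embedding $J\mapsto\mathfrak A_J$ of $(\mathcal P(\mathbb N),\subseteq)$ into the lattice of Fitting classes such that
\[
\mathfrak A_J\cap\mathfrak A_{J'}=\mathfrak A_{J\cap J'},\qquad
\mathfrak A_J\cap\mathfrak X=\mathfrak A_\emptyset\cap\mathfrak X,\qquad
\mathfrak A_J\vee\mathfrak X=\mathfrak A_\emptyset\vee\mathfrak X
\]
for all $J,J'$. The classes $\mathfrak A_J$ contain chains of cardinality $2^{\aleph_0}$.
\end{theorem}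

Theorem~\ref{thm:embedding} measures how badly the law fails. In a modular lattice, elements with the same meet and the same join with a fixed $x$ form an antichain: if $a\le b$ are two of them, then $a=a\vee(x\wedge a)=a\vee(x\wedge b)=(a\vee x)\wedge b=(b\vee x)\wedge b=b$.

\begin{proposition}\label{prop:oneround}
If every group in $\mathfrak F\vee\mathfrak X$ is subnormal in some group $G=G_{\mathfrak F}G_{\mathfrak X}$, then $\mathfrak F\vee(\mathfrak X\cap\mathfrak H)=(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$ for every Fitting class $\mathfrak H\supseteq\mathfrak F$.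
\end{proposition}

In Proposition~\ref{prop:oneround} the classes $\mathfrak F$ and $\mathfrak X$ are nonempty, so that the radicals are defined; all classes that we construct contain the trivial group.

We prove Proposition~\ref{prop:oneround} first, since it tells us where a counterexample must be sought. Section~\ref{sec:idea} works out the mechanism in direct products, where it almost succeeds, and finds what is missing. Sections~\ref{sec:single}--\ref{sec:classes} supply the missing structure, and Section~\ref{sec:proofs} proves the two theorems.

We write $x^g=g^{-1}xg$ and $[x,y]=x^{-1}y^{-1}xy$, and permutation groups act on the right. Recall that $S\le G$ is \emph{subnormal} if there is a chain $S=S_0\trianglelefteq S_1\trianglelefteq\dots\trianglelefteq S_k=G$. In that case $S\cap H$ is subnormal in $H$ for every $H\le G$, the image of $S$ under a homomorphism is subnormal in the image of $G$, and if $S\ne G$ then $S$ lies in a proper normal subgroup of $G$. If subgroups $A$ and $B$ normalize each other, then $[A,B]\le A\cap B$.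

\section{Joins formed in one round}\label{sec:oneround}

The join $\mathfrak F\vee\mathfrak X$ can be built from below. Put $\mathfrak Y_0=\mathfrak F\cup\mathfrak X$, and let $\mathfrak Y_{k+1}$ consist of the groups isomorphic to a subnormal subgroup of a group that is a product of normal subgroups belonging to $\mathfrak Y_k$. We call the step from $\mathfrak Y_k$ to $\mathfrak Y_{k+1}$ a \emph{round}. Then $\mathfrak Y_0\subseteq\mathfrak Y_1\subseteq\dots\subseteq\mathfrak F\vee\mathfrak X$. The union of the $\mathfrak Y_k$ satisfies (i) because each $\mathfrak Y_{k+1}$ does, and (ii) because a normal product of two members of $\mathfrak Y_k$ lies in $\mathfrak Y_{k+1}$. So the union is $\mathfrak F\vee\mathfrak X$. A group $G$ is a product of normal subgroups from $\mathfrak F\cup\mathfrak X$ exactly when $G=G_{\mathfrak F}G_{\mathfrak X}$, so the hypothesis of Proposition~\ref{prop:oneround} says that $\mathfrak F\vee\mathfrak X=\mathfrak Y_1$.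

\begin{lemma}\label{lem:oneround}
Let $\mathfrak F\subseteq\mathfrak H$ and $\mathfrak X$ be nonempty Fitting classes. If $L\in\mathfrak H$ is subnormal in a group $G=G_{\mathfrak F}G_{\mathfrak X}$, then $L\in\mathfrak F\vee(\mathfrak X\cap\mathfrak H)$.
\end{lemma}

\begin{proof}
First, $L\le G_{\mathfrak H}$. Indeed, if $N\trianglelefteq S$, then $N_{\mathfrak H}$ is characteristic in $N$, hence normal in $S$, so $N_{\mathfrak H}\le S_{\mathfrak H}$; apply this along a subnormal chain from $L=L_{\mathfrak H}$ to $G$. Also $G_{\mathfrak F}\le G_{\mathfrak H}$, since $\mathfrak F\subseteq\mathfrak H$. Dedekind's identity gives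
\[
G_{\mathfrak H}=G_{\mathfrak F}G_{\mathfrak X}\cap G_{\mathfrak H}=G_{\mathfrak F}\,(G_{\mathfrak X}\cap G_{\mathfrak H}),
\]
and $G_{\mathfrak X}\cap G_{\mathfrak H}\in\mathfrak X\cap\mathfrak H$, being normal in both radicals. Hence $G_{\mathfrak H}\in\mathfrak F\vee(\mathfrak X\cap\mathfrak H)$, and this class also contains the subnormal subgroup $L$ of $G_{\mathfrak H}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:oneround}]
The inclusion $\subseteq$ always holds. By hypothesis every $L\in(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$ satisfies the assumptions of Lemma~\ref{lem:oneround}.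
\end{proof}

So a group in $(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$ but not in $\mathfrak F\vee(\mathfrak X\cap\mathfrak H)$ needs at least two rounds. The reason two rounds can escape the argument is that the intermediate groups need not lie in $\mathfrak H$, and no single group is left in which to apply Dedekind's identity.

\section{Two rounds and a sign}\label{sec:idea}

Let $R$, $T_0$, $T_1$ be subgroups of index $2$ in groups $\hat R$, $\hat T_0$, $\hat T_1$. The case to keep in mind is
\[
A_5<S_5,\qquad A_8<S_8,\qquad \mathrm{PSL}_2(7)<\mathrm{PGL}_2(7).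
\]
In each of the three groups let $\varepsilon$ denote the homomorphism onto $\{\pm1\}$ whose kernel is the given subgroup of index $2$. For $i=0,1$ put
\[
\bar G_i=\hat R\times\hat T_i,\qquad \bar M_i=\{(a,b)\in\bar G_i:\varepsilon(a)=\varepsilon(b)\}.
\]
The group $\bar M_i$ has index $2$ in $\bar G_i$ and does not contain the direct factor $\hat T_i$. Therefore
\begin{equation}\label{eq:rounds}
\begin{aligned}
&\bar M_0,\ \hat T_0\trianglelefteq\bar G_0=\bar M_0\hat T_0, &\qquad&\hat R\trianglelefteq\bar G_0;\\
&\hat R,\ \hat T_1\trianglelefteq\bar G_1=\hat R\,\hat T_1, &&\bar M_1\trianglelefteq\bar G_1 .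
\end{aligned}
\end{equation}
Each line is one round, and together they give $\bar M_1\in\operatorname{Fit}(\bar M_0,\hat T_0,\hat T_1)$. The first round uses $\hat T_0$ to release the sign on $\hat R$ from its tie to $T_0$; the second ties it to $T_1$.

This suggests three classes. Let $\mathfrak X$ be the class of groups with no composition factor $A_5$; it contains $\hat T_0=S_8$ and $\hat T_1=\mathrm{PGL}_2(7)$. Let $\mathfrak H$ be defined by a rule of the form ``the sign of an element on a copy of $T_i$ equals its sign on the partner copy of $R$, and is trivial if there is no partner''; it should contain $\bar M_0$ and $\bar M_1$. Let $\mathfrak F\subseteq\mathfrak H$ be cut out by the further rule ``signs on copies of $T_1$ are trivial''; it should contain $\bar M_0$ but not $\bar M_1$. In a group from $\mathfrak X\cap\mathfrak H$ there are no copies of $R$, so all signs are trivial and the group lies in $\mathfrak F$. This would prove Theorem~\ref{thm:main}.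

For the groups $\bar M_i$ themselves the plan cannot be carried out.

\begin{example}\label{ex:collapse}
Let $\mathfrak F\subseteq\mathfrak H$ and $\mathfrak X$ be any Fitting classes with $\bar M_0\in\mathfrak F$, $\bar M_1\in\mathfrak H$ and $\hat T_0,\hat T_1\in\mathfrak X$. Then $\bar M_1\in\mathfrak F\vee(\mathfrak X\cap\mathfrak H)$. To see this, let
\[
P=\{(a,b_0,b_1)\in\hat R\times\hat T_0\times\hat T_1:\varepsilon(a)\varepsilon(b_0)\varepsilon(b_1)=1\},\qquad Q=P\cap(\hat T_0\times\hat T_1).
\]
The quotient $P/(R\times T_0\times T_1)$ is a Klein four-group, and its three subgroups of order $2$ correspond to $\bar M_0\times T_1$, $\bar M_1\times T_0$ and $R\times Q$. These have index $2$ in $P$, and $P$ is the product of any two of them. Since $T_i\trianglelefteq\bar M_i\in\mathfrak H$, the first two lie in $\mathfrak H$, so $P\in\mathfrak H$, and its subnormal subgroup $Q$ lies in $\mathfrak H$. As normal subgroups of $\hat T_0\times\hat T_1$, the groups $Q$ and $T_1$ lie in $\mathfrak X$, hence in $\mathfrak X\cap\mathfrak H$. Finally $R\trianglelefteq\bar M_0\in\mathfrak F$. So $\mathfrak F\vee(\mathfrak X\cap\mathfrak H)$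 contains $\bar M_0\times T_1$ and $R\times Q$, hence $P$, hence $\bar M_1$.
\end{example}

The collapse happens because in $P$ one copy of $R$ is the partner of $T_0$ and of $T_1$ at once; eliminating $R$ then ties $T_0$ to $T_1$ inside $\mathfrak X\cap\mathfrak H$. In a direct product nothing records who is whose partner. The remedy is to let $R$ and $T_i$ act on a common normal subgroup $V$, to replace every group in \eqref{eq:rounds} by its extension of $V$, and to call $VR$ and $VT_i$ partners because they share $V$. Two things are required of $V$. Both $\hat R\times\hat T_0$ and $\hat R\times\hat T_1$ must act on it with the same action of $\hat R$, so that \eqref{eq:rounds} survives; this is why we chose $S_8$ and $\mathrm{PGL}_2(7)$, which act on the same eight points. And $V$ must leave no room for $T_0$ and $T_1$ to act on it as commuting groups, so that $P$ has no analogue; this is Lemma~\ref{lem:unique}.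

Before that, we need a meaning for ``copy of $VR$'' and ``sign'' in an arbitrary group, compatible with the two closure operations.

\section{Single-headed subnormal subgroups}\label{sec:single}

A condition imposed on certain subgroups $K$ of $G$ passes to a normal product $G=G_1G_2$ only if $G$ has no such subgroups beyond those of $G_1$ and $G_2$, and if $G_2$ acts harmlessly on those that it does not contain. The following notion has both properties.

\begin{definition}
A group $K\ne1$ is \emph{single-headed} if it is perfect ($K=K'$) and has a unique maximal normal subgroup, denoted $K^\circ$. The quotient $K/K^\circ$ is then a nonabelian simple group, and its isomorphism class is the \emph{type} of $K$. For a group $G$ let $\mathcal C(G)$ be the set of single-headed subnormal subgroups of $G$.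
\end{definition}

A nonabelian simple group is single-headed with $K^\circ=1$. In general $K^\circ$ is characteristic in $K$, and every proper normal subgroup of $K$, hence every proper subnormal subgroup, lies in $K^\circ$. If $N$ is a proper normal subgroup of $K$, then $K/N$ is single-headed of the same type.

\begin{lemma}\label{lem:single}
Let $G$ be a group.
\begin{enumerate}
\item[(a)] If $N\trianglelefteq G$, then $\mathcal C(N)=\{K\in\mathcal C(G):K\le N\}$.
\item[(b)] If $K\in\mathcal C(G)$, $N\trianglelefteq G$ and $K\not\le N$, then $N$ normalizes $K$, and $[K,N]\le K\cap N\le K^\circ$.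
\item[(c)] If $G=G_1G_2$ with $G_1,G_2\trianglelefteq G$, then $\mathcal C(G)=\mathcal C(G_1)\cup\mathcal C(G_2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A subgroup of $N$ is subnormal in $N$ if and only if it is subnormal in $G$.

(b) The group $K\cap N$ is a proper normal subgroup of $K$, so $K\cap N\le K^\circ$. Once $N$ normalizes $K$ we have $[K,N]\le K\cap N$. We prove that $N$ normalizes $K$ by induction on $|G|$. If $K=G$ there is nothing to prove. Otherwise $K$ lies in a proper normal subgroup $G_0$ of $G$. Put $N_0=N\cap G_0\trianglelefteq G$ and let $n\in N$. Both $K$ and $K^n$ belong to $\mathcal C(G_0)$, and neither lies in $N$, so neither lies in $N_0$. By induction $N_0$ normalizes both. For $k\in K$ we have $k^n=k[k,n]$ with $[k,n]\in[G_0,N]\le N_0$, so $K^nN_0\le KN_0$. Since $K^nN_0=(KN_0)^n$ has the same order as $KN_0$, we get $K^nN_0=KN_0=:B$, and both $K$ and $K^n$ are normal in $B$.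

Suppose $K^n\neq K$. As $|K^n|=|K|$, the group $K\cap K^n$ is a proper normal subgroup of $K$, so $[K,K^n]\le K\cap K^n\le K^\circ$. Also $[K,N_0]\le K\cap N_0\le K^\circ$. Thus, in the conjugation action of $B$ on $K/K^\circ$, both $K^n$ and $N_0$ act trivially, and so does $B=K^nN_0$. But $K\le B$, so $K/K^\circ$ is abelian, a contradiction.

(c) The inclusion $\supseteq$ is (a). Suppose $K\in\mathcal C(G)$ lies in neither $G_1$ nor $G_2$. By (b) both $G_i$ normalize $K$ and act trivially on $K/K^\circ$. Then so does $G=G_1G_2\ge K$, and $K/K^\circ$ is abelian, a contradiction.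
\end{proof}

Both halves of the definition are needed for (c). The group $C_2$ has a unique maximal normal subgroup but is not perfect, and $C_2\times C_2$ has a third subgroup of order $2$ besides its two factors. The group $A_5\times A_5$ is perfect with two maximal normal subgroups, and it lies in neither factor.

\section{The groups}\label{sec:groups}

We use the following standard facts. Here $\operatorname{Out}(S)$ is the quotient of $\operatorname{Aut}(S)$ by the inner automorphisms, and $r\ge5$ is a prime.
\begin{enumerate}
\item[(S1)] $|\operatorname{Out}(A_n)|=2$ for $n\ge5$, $n\ne6$, and $|\operatorname{Out}(\mathrm{PSL}_2(r))|=2$.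
\item[(S2)] $\mathrm{PGL}_2(r)$ acts faithfully on the $r+1$ points of the projective line over $\mathbb F_r$. Its subgroup $\mathrm{PSL}_2(r)$ of index $2$ is simple of order $r(r^2-1)/2$, is $2$-transitive on these points, and has dihedral Sylow $2$-subgroups. The group $\mathrm{PSL}_2(8)$ is simple of order $504$.
\item[(S3)] A subnormal subgroup of a direct product of nonabelian simple groups is the product of some of the factors.
\end{enumerate}
By (S3) the factors of such a product are its minimal normal subgroups, so isomorphisms carry factors to factors. A product of $k\ge2$ factors has at least $k$ maximal normal subgroups (omit one factor), so it is not single-headed.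

Fix a nonempty set $\Pi$ of primes $r\ge7$ with $5\nmid r+1$. For Theorem~\ref{thm:main} we take $\Pi=\{7\}$, and the reader may then ignore the index $r$; for Theorem~\ref{thm:embedding}, $\Pi$ will be infinite. Let
\[
D=\mathrm{PSL}_2(8),\qquad I=\{1,\dots,5\},\qquad R=\operatorname{Alt}(I)=A_5,\qquad \hat R=\operatorname{Sym}(I).
\]
For $r\in\Pi$ let $J_r$ be the projective line over $\mathbb F_r$, and inside $\operatorname{Sym}(J_r)$ put
\[
T_{0,r}=\operatorname{Alt}(J_r),\quad\hat T_{0,r}=\operatorname{Sym}(J_r),\quad T_{1,r}=\mathrm{PSL}_2(r),\quad\hat T_{1,r}=\mathrm{PGL}_2(r).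
\]
As in Section~\ref{sec:idea}, $\varepsilon$ denotes the homomorphism of $\hat R$ or $\hat T_{i,r}$ onto $\{\pm1\}$ with kernel $R$ or $T_{i,r}$.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] The simple groups $D$, $A_5$, $A_{r+1}$, $\mathrm{PSL}_2(r)$ $(r\in\Pi)$ are pairwise nonisomorphic, and all of them other than $D$ have outer automorphism group of order $2$.
\item[(b)] A $2$-transitive permutation group $\Gamma$ on a set $O$ with $|O|\ge3$ has trivial centralizer in $\operatorname{Sym}(O)$.
\item[(c)] Conjugation by $a\in\hat R$ induces an inner automorphism of $R$ if and only if $\varepsilon(a)=1$. The same holds for $\hat T_{i,r}$ and $T_{i,r}$.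
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The orders $(r+1)!/2$ increase strictly with $r$ and are at least $|A_8|=20160$. The orders $r(r^2-1)/2$ increase strictly, with values $168$ at $r=7$ and $660$ at $r=11$, so they avoid $60$ and $504$. It remains to separate $A_{r+1}$ from $\mathrm{PSL}_2(r')$. For $n\ge8$ the group $A_n$ contains an elementary abelian group of order $8$: in the regular action of $C_2^3$ on eight points each involution is a product of four transpositions. A dihedral group contains no such subgroup, because the subgroup would meet the cyclic subgroup of index $2$ in a cyclic group of order at least $4$. By (S2), $\mathrm{PSL}_2(r')$ contains none. The last claim is (S1), as $r+1\ge8$.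

(b) The stabilizer $\Gamma_\alpha$ is transitive on the at least two points other than $\alpha$, so it fixes only $\alpha$. If $c$ centralizes $\Gamma$ and $h\in\Gamma_\alpha$, then $(\alpha^c)^h=(\alpha^h)^c=\alpha^c$, so $\alpha^c=\alpha$.

(c) If $a\in\hat R$ acts on $R$ like $a_0\in R$, then $aa_0^{-1}$ centralizes the $2$-transitive group $R$, so $a=a_0\in R$ by (b). The groups $T_{i,r}$ are $2$-transitive on $J_r$, so the argument applies to them.
\end{proof}

The bound $r\ge7$ is used in (a): for $r=5$ we have $\mathrm{PSL}_2(5)\cong A_5$, and $A_6$ is excluded in (S1).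

Now let $\Omega_r=I\times J_r$ and $V_r=D^{\Omega_r}=\prod_{\omega\in\Omega_r}D_\omega$. The group $\operatorname{Sym}(\Omega_r)$ permutes the coordinates, with $D_\omega^{\,\sigma}=D_{\omega^\sigma}$, and all groups below are subgroups of $V_r\rtimes\operatorname{Sym}(\Omega_r)$. We regard $\hat R\times\operatorname{Sym}(J_r)$ as a subgroup of $\operatorname{Sym}(\Omega_r)$, acting coordinatewise. Thus $R$ has the $r+1$ orbits $I\times\{j\}$ and $T_{i,r}$ has the five orbits $\{k\}\times J_r$, with the natural $2$-transitive action on each. For $i=0,1$ define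
\[
E_r=V_rR,\qquad E_{i,r}=V_rT_{i,r},\qquad N_{i,r}=V_r\hat T_{i,r},\qquad M_{i,r}=V_r\bar M_{i,r},
\]
where $\bar M_{i,r}=\{(a,b)\in\hat R\times\hat T_{i,r}:\varepsilon(a)=\varepsilon(b)\}$. For $r=7$ the base $V_7$ is $D^{40}$. The only role of $D$ is to be a nonabelian simple group different from the others.

\begin{lemma}\label{lem:wreath}
Let $V=V_r$.
\begin{enumerate}
\item[(a)] If $B$ is $R$ or $T_{i,r}$, then $VB$ is single-headed of type $B$, with $(VB)^\circ=V$.
\item[(b)] The members of $\mathcal C(M_{i,r})$ whose type is not $D$ are exactly $E_r$ and $E_{i,r}$, and both are normal in $M_{i,r}$.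
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $N\trianglelefteq VB$ with $N\not\le V$. Since $VB/V\cong B$ is simple, $NV=VB$. Let $\omega\in\Omega_r$. Some element of $B$ moves $\omega$, and $V$ normalizes every factor, so some $n\in N$ satisfies $D_\omega^{\,n}=D_{\omega'}$ with $\omega'\ne\omega$. For $1\ne d\in D_\omega$ the element $[d,n]=d^{-1}d^n$ lies in $N\cap V$ and has $D_\omega$-component $d^{-1}\neq1$. By (S3), $N\cap V$ is a product of factors, so $D_\omega\le N$. Hence $V\le N$ and $N=VB$. So every proper normal subgroup of $VB$ lies in $V$, and $V$ is the unique maximal one. The derived group $(VB)'$ maps onto $B'=B\ne1$, so it is not contained in $V$ and equals $VB$.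

(b) Write $M=M_{i,r}$ and $T=T_{i,r}$. Since $R$ and $T$ are normal in $\bar M_{i,r}$, the groups $VR$ and $VT$ are normal in $M$; by (a) and Lemma~\ref{lem:facts}(a) they are members of $\mathcal C(M)$ of type other than $D$. Conversely let $K\in\mathcal C(M)$ have type other than $D$. If $K\le V$, then $K$ is a single-headed product of factors $D_\omega$, so $K\cong D$, contrary to assumption. Hence $K\not\le V$, and $KV/V\cong K/(K\cap V)$ is a single-headed subnormal subgroup of $M/V\cong\bar M_{i,r}$. Being perfect, it lies in the subgroup $R\times T$ of index $2$, and by (S3) it is $R$ or $T$. So $KV=VB$ with $B\in\{R,T\}$. If $K\neq VB$, then $K$ is a proper subnormal subgroup of $VB$ and lies in $(VB)^\circ=V$, a contradiction.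
\end{proof}

\section{The Fitting classes}\label{sec:classes}

\subsection*{Signs}
For a group $G$ let $\mathcal R(G)$ be the set of $K\in\mathcal C(G)$ of type $A_5$, let $\mathcal T(G)$ be the set of $K\in\mathcal C(G)$ of type $A_{r+1}$ or $\mathrm{PSL}_2(r)$ for some $r\in\Pi$, and put $\mathcal C_*(G)=\mathcal R(G)\cup\mathcal T(G)$. For $G$ to have a sign on $K$, all of $G$ must act on $K/K^\circ$, and a subnormal $K$ need not be normal. To control partners we must also know $K^\circ$. We build both requirements into an ambient class.

\begin{definition}
Let $\mathfrak W$ be the class of groups $G$ such that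
\begin{enumerate}
\item[(W1)] every $K\in\mathcal C_*(G)$ is normal in $G$;
\item[(W2)] every $K\in\mathcal C_*(G)$ of type $A_5$ is isomorphic to $E_r$ for some $r\in\Pi$, every $K$ of type $A_{r+1}$ to $E_{0,r}$, and every $K$ of type $\mathrm{PSL}_2(r)$ to $E_{1,r}$.
\end{enumerate}
\end{definition}

The factors $D_\omega$ are single-headed and subnormal but not normal in $E_r$. They escape (W1) because $D$ is not among the types in $\mathcal C_*$.

\begin{lemma}\label{lem:W}
$\mathfrak W$ is a Fitting class.
\end{lemma}

\begin{proof}
If $N\trianglelefteq G\in\mathfrak W$, then $\mathcal C_*(N)\subseteq\mathcal C_*(G)$ by Lemma~\ref{lem:single}(a), so $N\in\mathfrak W$. Let $G=G_1G_2$ with $G_1,G_2\trianglelefteq G$ and $G_1,G_2\in\mathfrak W$. By Lemma~\ref{lem:single}(c), $\mathcal C_*(G)=\mathcal C_*(G_1)\cup\mathcal C_*(G_2)$, which gives (W2). Let $K\in\mathcal C_*(G)$ and $k\in\{1,2\}$. Then $G_k$ normalizes $K$, by (W1) for $G_k$ if $K\le G_k$ and by Lemma~\ref{lem:single}(b) otherwise. So (W1) holds.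
\end{proof}

Let $G\in\mathfrak W$ and $K\in\mathcal C_*(G)$. Then $G$ acts on $K/K^\circ$ by conjugation, and by Lemma~\ref{lem:facts}(a) we obtain a homomorphism
\[
s_K\colon G\to\operatorname{Out}(K/K^\circ)\cong\{\pm1\},
\]
with $s_K(g)=1$ if and only if $g$ induces an inner automorphism. Because all these outer automorphism groups have order $2$, signs on subgroups of different types can be compared. Let $N\trianglelefteq G$. If $K\le N$, the map $s_K$ formed in $N$ is the restriction of the map formed in $G$. If $K\not\le N$, then $N$ acts trivially on $K/K^\circ$ by Lemma~\ref{lem:single}(b), so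
\begin{equation}\label{eq:trivial}
s_K(N)=1\qquad\text{whenever }K\not\le N\trianglelefteq G .
\end{equation}

\subsection*{Links}
Call $E\in\mathcal R(G)$ and $T\in\mathcal T(G)$ \emph{linked} if $E^\circ=T^\circ$ as subgroups of $G$. The next lemma shows that each member of $\mathcal C_*(G)$ is linked to at most one other. It is the step that rules out the group $P$ of Example~\ref{ex:collapse}, whose analogue would contain normal subgroups $VT_0$ and $VT_1$ over the same $V$.

\begin{lemma}\label{lem:unique}
Let $G\in\mathfrak W$, and let $K_1,K_2$ both lie in $\mathcal R(G)$ or both lie in $\mathcal T(G)$. If $K_1^\circ=K_2^\circ$, then $K_1=K_2$.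
\end{lemma}

\begin{proof}
Suppose $K_1\ne K_2$ and put $U=K_1^\circ=K_2^\circ$. By (W2) and Lemma~\ref{lem:wreath}(a), $U\cong D^{5(r+1)}$ for some $r\in\Pi$; the order of $U$ determines $r$, so (W2) assigns the same $r$ to $K_1$ and $K_2$.

By (W1), $K_1\cap K_2$ is a normal subgroup of $K_1$ containing $U$. If it were not $U=K_1^\circ$, it would be $K_1$; then $K_1$ would be a proper normal subgroup of $K_2$, and $K_1\le K_2^\circ=K_1^\circ$, which is absurd. So $[K_1,K_2]\le K_1\cap K_2=U$.

Let $\Delta$ be the set of simple direct factors of $U$, so $|\Delta|=5(r+1)$. The groups $K_1,K_2$ permute $\Delta$ by conjugation and $U$ fixes every element of $\Delta$, so the induced permutation groups $\Gamma_1,\Gamma_2$ commute elementwise. An isomorphism from $K_j$ to the group prescribed by (W2) maps $U$ onto $V_r$ and $\Delta$ onto $\{D_\omega:\omega\in\Omega_r\}$. Hence $\Gamma_j$ on $\Delta$ is permutation isomorphic to $R$, or to some $T_{i,r}$, on $\Omega_r$. So all orbits of $\Gamma_1$ and of $\Gamma_2$ have the same length $a$, namely $a=5$ in the case $\mathcal R$ and $a=r+1$ in the case $\mathcal T$, and the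 action on each orbit is $2$-transitive.

Since $\Gamma_2$ centralizes $\Gamma_1$, it permutes the $\Gamma_1$-orbits. Let $O$ be one of them and $\delta\in O$. If $c\in\Gamma_2$ fixes $\delta$, then $O^c$ is the $\Gamma_1$-orbit of $\delta$, so $O^c=O$. If $O^c=O$, then $c|_O$ centralizes the $2$-transitive group $\Gamma_1|_O$, so $c|_O=1$ by Lemma~\ref{lem:facts}(b), and $c$ fixes $\delta$. Thus $O$ and $\delta$ have the same stabilizer in $\Gamma_2$, and $O$ has exactly $a$ images under $\Gamma_2$. The set of $\Gamma_1$-orbits has $5(r+1)/a$ elements and is a union of $\Gamma_2$-orbits of length $a$. So $5\mid r+1$ in the case $\mathcal R$ and $r+1\mid 5$ in the case $\mathcal T$. The first is excluded by the choice of $\Pi$ and the second by $r\ge7$.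
\end{proof}

\begin{remark}
The condition $5\nmid r+1$ is used only in Lemma~\ref{lem:unique}, which fails without it. For $r=19$ identify $J_{19}$ with $I\times\{1,2,3,4\}$ and let a second copy $R'$ of $A_5$ act on this new coordinate $I$. Like $R$, it has twenty natural orbits on $\Omega_{19}$, so $V_{19}R'\cong E_{19}$. The proof of Lemma~\ref{lem:wreath}(b) shows that $G=V_{19}(R\times R')$ has $\mathcal C_*(G)=\{V_{19}R,V_{19}R'\}$, so $G$ satisfies (W1) and (W2), and both members have $K^\circ=V_{19}$.
\end{remark}

A link can be broken on passing to a normal subgroup, which may contain one partner and not the other. It is therefore convenient to index the signs by the common subgroup $K^\circ$ and to give an absent partner the trivial sign. For $G\in\mathfrak W$ and a group $U$, define homomorphisms $\rho^G_U,\tau^G_U\colon G\to\{\pm1\}$ by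
\[
\rho^G_U=\begin{cases}s_E&\text{if }E\in\mathcal R(G),\ E^\circ=U,\\ 1&\text{if there is no such }E,\end{cases}
\qquad
\tau^G_U=\begin{cases}s_T&\text{if }T\in\mathcal T(G),\ T^\circ=U,\\ 1&\text{if there is no such }T.\end{cases}
\]
They are well defined by Lemma~\ref{lem:unique}. The equations $E^\circ=U$ and $T^\circ=U$ are equalities of subgroups, so both maps are trivial unless $U\le G$.

\begin{lemma}\label{lem:restrict}
If $N\trianglelefteq G\in\mathfrak W$, then $\rho^N_U=\rho^G_U|_N$ and $\tau^N_U=\tau^G_U|_N$ for every $U\le G$.
\end{lemma}

\begin{proof}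
If no $E\in\mathcal R(G)$ has $E^\circ=U$, then none in $\mathcal R(N)\subseteq\mathcal R(G)$ has, and both sides are trivial. Suppose $E\in\mathcal R(G)$ has $E^\circ=U$. If $E\le N$, then $E\in\mathcal R(N)$ and both sides are $s_E|_N$. If $E\not\le N$, then $\rho^G_U|_N=1$ by \eqref{eq:trivial}, and $\rho^N_U=1$ because by Lemma~\ref{lem:unique}, applied in $G$, no member of $\mathcal R(N)$ has $K^\circ=U$. Replacing $\mathcal R$ by $\mathcal T$ gives the statement for $\tau$.
\end{proof}

\subsection*{The classes $\mathfrak X$, $\mathfrak H$, $\mathfrak F_J$}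

\begin{definition}
Let $\mathfrak X$ be the class of groups with no composition factor $A_5$. Let $\mathfrak H$ be the class of $G\in\mathfrak W$ with $\rho^G_U=\tau^G_U$ for all $U\le G$. For $J\subseteq\Pi$ let $\mathfrak F_J$ be the class of $G\in\mathfrak H$ with $s_T=1$ for every $T\in\mathcal T(G)$ of type $\mathrm{PSL}_2(r)$ with $r\in\Pi\setminus J$. Put $\mathfrak F=\mathfrak F_\emptyset$.
\end{definition}

Unwound, $G\in\mathfrak W$ lies in $\mathfrak H$ if and only if $s_E=s_T$ for every linked pair $E,T$, and $s_K=1$ for every $K\in\mathcal C_*(G)$ that is linked to nothing. This is the rule proposed in Section~\ref{sec:idea}.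

\begin{lemma}\label{lem:fitting}
$\mathfrak X$, $\mathfrak H$ and $\mathfrak F_J$ are Fitting classes.
\end{lemma}

\begin{proof}
All three are closed under isomorphism. The composition factors of a normal subgroup of $G$ are among those of $G$, and those of $MN$ are among those of $M$ and of $MN/M\cong N/(M\cap N)$. So $\mathfrak X$ is a Fitting class.

If $N\trianglelefteq G\in\mathfrak H$, then $N\in\mathfrak W$ and $\rho^N_U=\rho^G_U|_N=\tau^G_U|_N=\tau^N_U$ by Lemma~\ref{lem:restrict}. Let $G=G_1G_2$ with $G_k\trianglelefteq G$ and $G_k\in\mathfrak H$. Then $G\in\mathfrak W$ by Lemma~\ref{lem:W}. For $U\le G$ and $k=1,2$ we have $\rho^{G_k}_U=\tau^{G_k}_U$, by hypothesis if $U\le G_k$ and because both are trivial otherwise. By Lemma~\ref{lem:restrict} the homomorphisms $\rho^G_U$ and $\tau^G_U$ agree on $G_1$ and on $G_2$, hence on $G$.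

If $N\trianglelefteq G\in\mathfrak F_J$, then $N\in\mathfrak H$, and for $T\in\mathcal T(N)\subseteq\mathcal T(G)$ of type $\mathrm{PSL}_2(r)$, $r\in\Pi\setminus J$, the sign in $N$ is the restriction of a trivial map. Let $G=G_1G_2$ with $G_k\trianglelefteq G$ and $G_k\in\mathfrak F_J$. Then $G\in\mathfrak H$, and for $T\in\mathcal T(G)$ of such a type $s_T(G_k)=1$, by hypothesis if $T\le G_k$ and by \eqref{eq:trivial} otherwise. So $s_T=1$ on $G$.
\end{proof}

\begin{lemma}\label{lem:members}
Let $r\in\Pi$ and $J\subseteq\Pi$.
\begin{enumerate}
\item[(a)] $\mathfrak X\cap\mathfrak H\subseteq\mathfrak F\subseteq\mathfrak F_J\subseteq\mathfrak H$.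
\item[(b)] $N_{0,r},N_{1,r}\in\mathfrak X$; $M_{0,r}\in\mathfrak F$; $M_{1,r}\in\mathfrak H$; and $M_{1,r}\in\mathfrak F_J$ if and only if $r\in J$.
\item[(c)] $M_{1,r}\in\operatorname{Fit}(M_{0,r},N_{0,r},N_{1,r})$. In particular $M_{1,r}\in\mathfrak F\vee\mathfrak X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $G\in\mathfrak X\cap\mathfrak H$. A member of $\mathcal R(G)$ would contribute a composition factor $A_5$, so $\mathcal R(G)=\emptyset$. Then $s_T=\tau^G_{T^\circ}=\rho^G_{T^\circ}=1$ for every $T\in\mathcal T(G)$, and $G\in\mathfrak F$. The other inclusions hold by definition.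

(b) The composition factors of $N_{i,r}$ are $D$, $T_{i,r}$ and $C_2$, none of which is $A_5$. By Lemmas~\ref{lem:wreath} and~\ref{lem:facts}(a), $\mathcal R(M_{i,r})=\{E\}$ and $\mathcal T(M_{i,r})=\{T\}$ with $E=E_r$ and $T=E_{i,r}$. Both are normal and are the groups prescribed by (W2), so $M_{i,r}\in\mathfrak W$. They are linked, since $E^\circ=V_r=T^\circ$. An element $v\,(a,b)$ with $v\in V_r$ and $(a,b)\in\bar M_{i,r}$ acts on $E/V_r\cong R$ as conjugation by $a$ and on $T/V_r\cong T_{i,r}$ as conjugation by $b$. By Lemma~\ref{lem:facts}(c) its signs are $\varepsilon(a)$ and $\varepsilon(b)$, which are equal and take the value $-1$ for suitable $(a,b)$. So $s_E=s_T\ne1$ and $M_{i,r}\in\mathfrak H$. For $i=0$ the group $T$ has type $A_{r+1}$, which is not $\mathrm{PSL}_2(r')$ for any $r'\in\Pi$, so the extra condition for $\mathfrak F$ is empty and $M_{0,r}\in\mathfrak F$. For $i=1$ it has type $\mathrm{PSL}_2(r)$ and $s_T\ne1$, so $M_{1,r}\in\mathfrak F_J$ if and only if $r\in J$.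

(c) Let $L=V_r\hat R$ and $G_i=V_r(\hat R\times\hat T_{i,r})$. The groups $M_{i,r}$, $N_{i,r}$, $L$, $G_i$ are the full preimages of $\bar M_{i,r}$, $\hat T_{i,r}$, $\hat R$, $\hat R\times\hat T_{i,r}$ under the projection $V_r\rtimes\operatorname{Sym}(\Omega_r)\to\operatorname{Sym}(\Omega_r)$, and preimages preserve products and normality. So \eqref{eq:rounds} lifts to
\begin{equation}\label{eq:lifted}
M_{0,r}N_{0,r}=G_0\trianglerighteq L,\qquad L\,N_{1,r}=G_1\trianglerighteq M_{1,r},
\end{equation}
where all factors are normal and $L$ is the same group in both places. Hence $G_0$, $L$, $G_1$ and $M_{1,r}$ lie successively in $\operatorname{Fit}(M_{0,r},N_{0,r},N_{1,r})$, which is contained in $\mathfrak F\vee\mathfrak X$ by (b).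
\end{proof}

\section{Failure of the modular law}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\Pi=\{7\}$, which is allowed since $5\nmid8$, and write $M_i=M_{i,7}$, $N_i=N_{i,7}$. By Lemma~\ref{lem:fitting}, $\mathfrak F\subseteq\mathfrak H$ and $\mathfrak X$ are Fitting classes. By Lemma~\ref{lem:members}(a), $\mathfrak X\cap\mathfrak H\subseteq\mathfrak F$, so $\mathfrak F\vee(\mathfrak X\cap\mathfrak H)=\mathfrak F$. By parts (b) and (c) of the same lemma, $M_1\in(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$ and $M_1\notin\mathfrak F_\emptyset=\mathfrak F$.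

For the last statement let
\[
\mathfrak F_*=\operatorname{Fit}(M_0),\qquad\mathfrak H_*=\operatorname{Fit}(M_0\times M_1),\qquad\mathfrak X_*=\operatorname{Fit}(N_0\times N_1).
\]
Direct factors are normal, so $M_0,M_1\in\mathfrak H_*$ and $N_0,N_1\in\mathfrak X_*$. Hence $\mathfrak F_*\subseteq\mathfrak H_*$, and $M_1\in(\mathfrak F_*\vee\mathfrak X_*)\cap\mathfrak H_*$ by Lemma~\ref{lem:members}(c). On the other hand $M_0\in\mathfrak F$, $M_0\times M_1\in\mathfrak H$ and $N_0\times N_1\in\mathfrak X$, so $\mathfrak F_*\subseteq\mathfrak F$ and $\mathfrak X_*\cap\mathfrak H_*\subseteq\mathfrak X\cap\mathfrak H\subseteq\mathfrak F$. Therefore $\mathfrak F_*\vee(\mathfrak X_*\cap\mathfrak H_*)\subseteq\mathfrak F$, which does not contain $M_1$.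
\end{proof}

\begin{remark}
The group $M_1$ needs exactly two rounds: it lies in $\mathfrak Y_2$ by \eqref{eq:lifted}, and it does not lie in $\mathfrak Y_1$, since Lemma~\ref{lem:oneround} would then place it in $\mathfrak F\vee(\mathfrak X\cap\mathfrak H)=\mathfrak F$.
\end{remark}

For Theorem~\ref{thm:embedding} we use infinitely many primes. The classes $\mathfrak F_J$ lie between $\mathfrak F$ and $\mathfrak H$, so they all have the same meet with $\mathfrak X$. To make the joins equal as well, we cut them down to $\mathfrak F\vee\mathfrak X$; the groups $M_{1,r}$ survive the cut and still tell the classes apart.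

\begin{proof}[Proof of Theorem~\ref{thm:embedding}]
Let $\Pi$ be the set of primes $r\ge7$ with $r\equiv1\pmod5$. It is infinite by Dirichlet's theorem on primes in arithmetic progressions, and $r+1\equiv2\pmod 5$ for $r\in\Pi$. Identify $\mathbb N$ with $\Pi$, and for $J\subseteq\Pi$ put
\[
\mathfrak A_J=\mathfrak F_J\cap(\mathfrak F\vee\mathfrak X).
\]
These are Fitting classes, $\mathfrak A_\emptyset=\mathfrak F$, and $\mathfrak F\subseteq\mathfrak A_J\subseteq\mathfrak F\vee\mathfrak X$. Joining with $\mathfrak X$ gives $\mathfrak A_J\vee\mathfrak X=\mathfrak F\vee\mathfrak X=\mathfrak A_\emptyset\vee\mathfrak X$. By Lemma~\ref{lem:members}(a), $\mathfrak A_J\cap\mathfrak X\subseteq\mathfrak H\cap\mathfrak X\subseteq\mathfrak F$, so $\mathfrak A_J\cap\mathfrak X=\mathfrak F\cap\mathfrak X=\mathfrak A_\emptyset\cap\mathfrak X$.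

Since $(\Pi\setminus J)\cup(\Pi\setminus J')=\Pi\setminus(J\cap J')$, the definition gives $\mathfrak F_J\cap\mathfrak F_{J'}=\mathfrak F_{J\cap J'}$, hence $\mathfrak A_J\cap\mathfrak A_{J'}=\mathfrak A_{J\cap J'}$. In particular $J\subseteq J'$ implies $\mathfrak A_J\subseteq\mathfrak A_{J'}$. If $J\not\subseteq J'$, choose $r\in J\setminus J'$; then $M_{1,r}\in\mathfrak A_J\setminus\mathfrak A_{J'}$ by Lemma~\ref{lem:members}(b),(c). So $J\mapsto\mathfrak A_J$ is an order embedding.

Finally, identify $\mathbb N$ with $\mathbb Q$. The sets $\{q\in\mathbb Q:q<t\}$, $t\in\mathbb R$, form a chain of cardinality $2^{\aleph_0}$ in $\mathcal P(\mathbb Q)$, and the embedding carries it to a chain of classes $\mathfrak A_J$.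
\end{proof}

There are countably many isomorphism types of finite groups, so there are at most $2^{\aleph_0}$ Fitting classes altogether, and no chain can be larger than the one in Theorem~\ref{thm:embedding}. Every pair $J\subsetneq J'$ gives a pentagon sublattice
\[
\{\mathfrak A_\emptyset\cap\mathfrak X,\ \mathfrak A_J,\ \mathfrak A_{J'},\ \mathfrak X,\ \mathfrak A_\emptyset\vee\mathfrak X\}.
\]
It is closed under meets and joins by the theorem, and its five members are distinct because $\mathfrak X$ is incomparable with $\mathfrak A_J\subsetneq\mathfrak A_{J'}$: for $r\in\Pi$ we have $M_{0,r}\in\mathfrak A_J\setminus\mathfrak X$, while the simple group $A_{r+1}$ lies in $\mathfrak X$ and violates (W2).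

\begin{thebibliography}{9}

\bibitem{MP}
\emph{On Modular Property For Fitting Classes},
\texttt{https://rep.vsu.by/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 8159/\allowbreak 5/\allowbreak 92-93.pdf}

\end{thebibliography}
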